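# Quasi-greedy subsequences of weakly null sequences

## 1. Vectors with few large coefficients

Take a vector, expand it along a basic sequence, and keep only its $n$ largest coefficients. How much can the norm grow? For some sequences it grows without bound. Tonight's question is whether a weakly null sequence always has a subsequence along which it does not.

Throughout, $X$ is an infinite-dimensional Banach space over the real or complex scalars, and $B_{X^*}$ is the closed unit ball of $X^*$. A sequence $(x_i)$ in $X$ is *semi-normalized* if $0<\inf_i\|x_i\|\le\sup_i\|x_i\|<\infty$, and *weakly null* if $f(x_i)\to0$ for every $f\in X^*$. The unit vector bases of $c_0$ and of $\ell_p$, $1<p<\infty$, have both properties; the basis of $\ell_1$ is not weakly null, because the functional $f(x)=\sum_i x_i$ equals $1$ on all of it. A sequence $(e_i)$ is *basic* if every $x$ in its closed span $[e_i]$ has a unique norm convergent expansion $x=\sum_i e_i^*(x)e_i$. Its partial sum projections $S_m$ are then uniformly bounded, and $\sup_m\|S_m\|$ is the *basis constant*. We write $P_Ax=\sum_{i\in A}e_i^*(x)e_i$ for finite $A$.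

**Definition (quasi-greedy).** For $x\in[e_i]$ and $n\ge1$ a set $A$ of $n$ indices is *admissible* if $\min_{i\in A}|e_i^*(x)|\ge\max_{i\notin A}|e_i^*(x)|$. The basic sequence $(e_i)$ is *quasi-greedy* with constant $K$ if $\|P_Ax\|\le K\|x\|$ for all $x\in[e_i]$, all $n\ge 1$ and all admissible $A$ of size $n$.

The vector $P_Ax$ is the $n$-th approximant $\mathcal G_n(x)$ of the Thresholding Greedy Algorithm. If $(e_i)$ is unconditional, then all the $P_A$ are uniformly bounded and there is nothing to do. For a sequence that is not quasi-greedy, take the summing basis $s_i=e_1+\dots+e_i$ of $c_0$, where $\|\sum a_is_i\|=\sup_n|\sum_{i\ge n}a_i|$. The vector $x=\sum_{i\le2n}(-1)^is_i$ has norm $1$, since its tail sums are $0$ or $\pm 1$. All its nonzero coefficients have modulus $1$, so the set $A$ of the even $i\le2n$ is admissible, and $\|P_Ax\|=n$.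

**Theorem 1.** *Every semi-normalized weakly null sequence in a Banach space has a quasi-greedy subsequence (with constant $K=99$).*

The question comes from the paper "Weak thresholding greedy algorithms in Banach spaces", in the form of an open question; the partial result known there is that the conclusion holds if $X$ does not have $c_0$ as a spreading model.

**Normalization.** We use the theorem of Bessaga and Pełczyński: for every $\varepsilon>0$ a semi-normalized weakly null sequence has a basic subsequence with basis constant at most $1+\varepsilon$. Multiplying all $x_i$ by one constant and passing to a subsequence, we assume from now on that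
$$\alpha\le\|x_i\|\le1\ \text{ with }\alpha>0,\qquad (x_i)\text{ is basic with constant}\le2 .\tag{1}$$
If $\|\sum a_ix_i\|\le1$, then $\|a_ix_i\|=\|(S_i-S_{i-1})\sum_j a_jx_j\|\le4$, so $|a_i|\le\vartheta:=4/\alpha$.

Here is the easy case. Suppose that for every $\delta>0$ there is a number $r(\delta)$ such that
$$\Big\|\sum a_ix_i\Big\|\le1\ \Longrightarrow\ \#\{i:|a_i|\ge\delta\}\le r(\delta)\tag{2}$$
for all finitely supported $(a_i)$. For instance, a lower estimate $\|\sum a_ix_i\|\ge c(\sum|a_i|^p)^{1/p}$ with $c>0$ and $p<\infty$ gives (2) with $r(\delta)=(c\delta)^{-p}$.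

**Proposition 2.** *If $(x_i)$ is weakly null and satisfies (1) and (2), it has a quasi-greedy subsequence with constant $9$.*

If $E\subset\{i:|a_i|\ge\delta\}$, then (2) gives the trivial bound $\|\sum_Ea_ix_i\|\le r(\delta)\vartheta$. This bound explodes as $\delta\to0$. We shall see next that what we need is a bound that does not depend on $\delta$, on a subsequence that may depend on $\delta$.

## 2. From large coefficients to greedy sums

For $\delta>0$, $C>0$ and an infinite $N\subset\mathbb N$, consider the following property.

**Definition (property $(E_\delta^C)$ on $N$).** *If $(a_i)_{i\in N}$ is finitely supported, $\|\sum_Na_ix_i\|\le1$ and $E\subset\{i:|a_i|\ge\delta\}$, then $\|\sum_Ea_ix_i\|\le C$.*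

It passes from $N$ to infinite subsets of $N$.

**Lemma 3.** *Suppose that $C>0$ and that for every $\delta>0$ every infinite $N_0\subset\mathbb N$ contains an infinite $N$ with $(E_\delta^C)$. Then $(x_i)$ has a quasi-greedy subsequence with constant $3+3C$.*

*Proof.* Choose infinite sets $N_1\supset N_2\supset\cdots$ such that $N_q$ has $(E_\delta^C)$ with $\delta=1/(3q)$, and $n_1<n_2<\cdots$ with $n_i\in N_{i-1}$ for $i\ge2$. Then $\{n_i:i>q\}\subset N_q$ for all $q\ge1$. Put $y_i=x_{n_i}$; let $S_m$, $P_A$ now refer to $(y_i)$.

**Step 1: finitely supported vectors suffice.** Let $A$ be admissible for $x\in[y_i]$ and $m\ge\max A$. The coefficients of $S_mx$ agree with those of $x$ on $A$, and off $A$ they are either unchanged or $0$. So $A$ is admissible for $S_mx$, and $P_AS_mx=P_Ax$. Since $S_mx\to x$, a bound $\|P_AS_mx\|\le K\|S_mx\|$ passes to $x$.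

**Step 2: cut at the first place where the small coefficients are felt.** Let $x=\sum a_iy_i$ be finitely supported, $\|x\|\le1$, and $\theta:=\min_A|a_i|\ge\max_{A^c}|a_i|$ with $A$ finite. If $\theta=0$, all coefficients off $A$ vanish and $P_Ax=x$. Let $\theta>0$, and choose $f\in X^*$ with $\|f\|=1$ and $f(P_Ax)=\|P_Ax\|$. If $\sum_{i\notin A}|a_i||f(y_i)|\le1$, then $\|P_Ax\|\le|f(x)|+1\le2$. Otherwise let $q$ be minimal with
$$\sum_{i\le q,\ i\notin A}|a_i||f(y_i)|>1 .$$
Then $q\notin A$, since otherwise $q-1$ would do. The sum has at most $q$ terms, each at most $\theta$, so $q\theta>1$.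

**Step 3: estimate the two sides of the cut.** By minimality of $q$, $|f(P_AS_{q-1}x)|\le|f(S_{q-1}x)|+1\le2+1=3$. The vector $z=\frac13(x-S_qx)$ has norm at most $1$, its support in terms of the $x_i$ lies in $\{n_i:i>q\}\subset N_q$, and on $A\cap(q,\infty)$ its coefficients have modulus at least $\theta/3>1/(3q)$. So $\|P_Az\|\le C$. As $q\notin A$, we have $P_Ax=P_AS_{q-1}x+3P_Az$, and applying $f$ gives $\|P_Ax\|\le3+3C$. $\square$

## 3. Fronts, and functionals that are small off a set

Two facts are used for passing to subsequences. For infinite $N$, $[N]^\infty$ is the set of infinite subsets of $N$ with the product topology, and $\max\emptyset:=0$. The Galvin–Prikry theorem, (GP) for short, says: if $[N]^\infty$ is partitioned into finitely many Borel sets, there is $M\in[N]^\infty$ with $[M]^\infty$ inside one of them. The second fact is elementary. Call $\mathcal P\subset[M_0]^\infty$ *hereditary* if it is closed under infinite subsets.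

**Lemma 4 (diagonal principle).** *Let $M_0\subset\mathbb N$ be infinite. For every finite $u\subset M_0$ let $\mathcal P_u\subset[M_0]^\infty$ be hereditary and such that every infinite subset of $M_0$ contains a member of $\mathcal P_u$. Then there is $M\in[M_0]^\infty$ with $M\setminus u\in\mathcal P_u$ for every finite initial segment $u$ of $M$, including $u=\emptyset$.*

*Proof.* Choose $N_0\in\mathcal P_\emptyset$. Inductively let $m_{j+1}=\min N_j$ and choose $N_{j+1}\subset N_j\setminus\{m_{j+1}\}$ in $\mathcal P_{\{m_1,\dots,m_{j+1}\}}$. Put $M=\{m_1<m_2<\cdots\}$. Then $M\setminus\{m_1,\dots,m_j\}\subset N_j$, and heredity finishes the proof. $\square$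

**Definition (front).** A *front* on an infinite $N_0\subset\mathbb N$ is a family $\mathfrak B$ of non-empty finite subsets of $N_0$ such that every $L\in[N_0]^\infty$ has exactly one initial segment $b(L)\in\mathfrak B$. We write $\mathfrak B|M=\{b\in\mathfrak B:b\subset M\}$; for infinite $M\subset N_0$ this is a front on $M$. Let $\mathbb T$ be the set of finite $s\subset N_0$ that have no proper initial segment in $\mathfrak B$.

The simplest front is $[N_0]^r$, the family of all $r$-element subsets; here $\mathbb T$ consists of the sets with at most $r$ elements. A front with unbounded sizes is the family of all $\{k\}\cup v$ with $k<\min v$ and $|v|=k$. We note the following facts.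

- $\emptyset\in\mathbb T\setminus\mathfrak B$. Moreover $\mathfrak B\subset\mathbb T$, and proper initial segments of members of $\mathfrak B$ lie in $\mathbb T\setminus\mathfrak B$: otherwise an infinite set extending the member would have two initial segments in $\mathfrak B$.
- If $s\in\mathbb T\setminus\mathfrak B$, then $s\cup\{k\}\in\mathbb T$ for $k\in N_0$, $k>\max s$, and $b(s\cup L)$ properly extends $s$ for $L\in[N_0]^\infty$ with $\min L>\max s$. In both cases the reason is that no initial segment of $s$ lies in $\mathfrak B$.
- $\mathbb T$, ordered by end-extension, has no infinite branch: if $L$ were the union of one, $b(L)$ would be a proper initial segment of a member of the branch.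
- The map $L\mapsto b(L)$ is locally constant, so (GP) applies to finite-valued functions of $b(s\cup L)$ and $\min L$, or of $b(s\cup(L\setminus\{\min L\}))$ and $\min L$.

**Lemma 5 (small values).** *Let $(x_i)_{i\in N_0}$ be weakly null, $\mathfrak B$ a front on $N_0$, $f_b\in B_{X^*}$ for $b\in\mathfrak B$, and $\varepsilon_1\ge\varepsilon_2\ge\cdots>0$. There is an infinite $M=\{m_1<m_2<\cdots\}\subset N_0$ such that $|f_b(x_{m_j})|\le\varepsilon_j$ whenever $b\in\mathfrak B|M$ and $m_j\in M\setminus b$. The conclusion persists for infinite subsets of $M$.*

*Proof.* For finite $u\subset N_0$ let $N\in\mathcal P_u$ iff $\min N>\max u$ and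
$$|f_{b(s\cup(L\setminus\{\min L\}))}(x_{\min L})|\le\varepsilon:=\varepsilon_{|u|+1}\qquad\text{for all }s\subset u,\ L\in[N]^\infty .$$
This is hereditary.

**Step 1: every infinite set contains a member of $\mathcal P_u$.** Apply (GP) once for each of the finitely many $s\subset u$, inside the given set and beyond $\max u$. We get $N=\{n_1<n_2<\cdots\}$ such that for each $s$ the inequality holds for all $L\in[N]^\infty$ or fails for all $L\in[N]^\infty$. Suppose it fails for some $s$. Put $b_p=b(s\cup\{n_{p+1},n_{p+2},\dots\})$. For $q\le p$, failure at $L=\{n_q\}\cup\{n_{p+1},n_{p+2},\dots\}$ says $|f_{b_p}(x_{n_q})|>\varepsilon$. A weak* cluster point $f$ of $(f_{b_p})_p$ then satisfies $|f(x_{n_q})|\ge\varepsilon$ for all $q$, which contradicts weak nullness.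

**Step 2: read off the conclusion.** Take $M$ from Lemma 4. Let $b\in\mathfrak B|M$, $m_{j+1}\in M\setminus b$, $u=\{m_1,\dots,m_j\}$ and $s=b\cap u$. Let $L$ consist of $m_{j+1}$, of $b\setminus u$, and of all elements of $M$ larger than $\max(b\cup\{m_{j+1}\})$. Then $L\in[M\setminus u]^\infty$, $\min L=m_{j+1}$, and $b$ is an initial segment of $s\cup(L\setminus\{m_{j+1}\})$. So $b(s\cup(L\setminus\{m_{j+1}\}))=b$ and $|f_b(x_{m_{j+1}})|\le\varepsilon_{j+1}$. If $M'\subset M$ is infinite, its $j$-th element is $m_i$ with $i\ge j$, and $\varepsilon_i\le\varepsilon_j$. $\square$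

**Proposition 6.** *Let $(x_i)$ be weakly null with (1), $r\ge1$ and $\varepsilon\in(0,1]$. Every infinite $N_0$ contains an infinite $M$ such that, whenever $(a_i)_{i\in M}$ is finitely supported with $\|\sum a_ix_i\|\le1$ and $E\subset M$ has at most $r$ elements, $\|\sum_Ea_ix_i\|\le1+\varepsilon$.*

*Proof.* The plan is to replace a norming functional of $\sum_Ea_ix_i$ by one that has nearly the same values on $E$ and is small off $E$. Partition $\{z:|z|\le1\}$ into finitely many cells $Z_1,\dots,Z_D$ of diameter at most $\varepsilon/(2\vartheta r)$. For $1\le p\le r$, a $p$-set $b=\{i_1<\dots<i_p\}\subset N_0$ and a word $d\in\{1,\dots,D\}^p$, choose $f_{b,d}\in B_{X^*}$ with $f_{b,d}(x_{i_j})\in Z_{d_j}$ for all $j\le p$ if there is such a functional; otherwise put $f_{b,d}=0$. Fix $\varepsilon_1\ge\varepsilon_2\ge\dots>0$ with $\vartheta\sum_j\varepsilon_j\le\varepsilon/2$. Apply Lemma 5 successively to the finitely many families $(f_{b,d})_b$, one for each $p$ and each $d$, with the front of $p$-sets. The result is a single $M$ that works for all of them.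

Let $x=\sum a_ix_i$ and $E$ be as in the statement, $|E|=p\ge1$, and let $f\in B_{X^*}$ norm $\sum_Ea_ix_i$. Let $d$ be the word of cells of $f(x_i)$, $i\in E$, and $g=f_{E,d}$. Then $|f(x_i)-g(x_i)|\le\varepsilon/(2\vartheta r)$ on $E$, and $|g(x_{m_j})|\le\varepsilon_j$ for $m_j\in M\setminus E$. So
$$\Big\|\sum_Ea_ix_i\Big\|\le\Big|g\Big(\sum_Ea_ix_i\Big)\Big|+r\vartheta\frac{\varepsilon}{2\vartheta r}\le|g(x)|+\vartheta\sum_j\varepsilon_j+\frac\varepsilon2\le1+\varepsilon .\qquad\square$$

*Proof of Proposition 2.* Given $\delta$, apply Proposition 6 with $r\ge\max(1,r(\delta))$ and $\varepsilon=1$: every infinite $N_0$ contains an infinite $N$ with $(E_\delta^2)$. By Lemma 3 with $C=2$ there is a quasi-greedy subsequence with constant $9$. $\square$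

## 4. Unboundedly many large coefficients: matching two vectors

What changes in general? In $c_0$ the vector $\sum_{i\le n}e_i$ has norm $1$ and $n$ coefficients equal to $1$, so (2) fails. The proof of Proposition 6 used the bound $r$ twice. It made the error $r\vartheta\cdot\varepsilon/(2\vartheta r)$ small, and it left only finitely many words $d$, so that Lemma 5 could be applied finitely often. The target is now the following.

**Proposition 7.** *Let $(x_i)$ be weakly null with (1). For every $\delta>0$, every infinite $N_0\subset\mathbb N$ contains an infinite $N$ with $(E_\delta^{32})$.*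

By Lemma 3 this gives Theorem 1, with constant $3+3\cdot32=99$. If $\delta>\vartheta$, only $E=\emptyset$ occurs; so let $\delta\le\vartheta$.

The error is repaired by using $\delta$: if two scalars of modulus at least $\delta$ are within $\eta\delta$ of each other, they agree up to the *relative* error $\eta$. For the words we let the bad vectors themselves supply a front, and test one bad vector against the functional of another.

**Definition (configuration).** A *configuration* on a finite set $b$ is $(a,E,f)$ with scalars $a=(a_i)_{i\in b}$, $\|\sum_ba_ix_i\|\le1$, $E\subset\{i\in b:|a_i|\ge\delta\}$ and $f\in B_{X^*}$.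

**A front of bad supports.** Let $\mathcal C$ be a class of configurations with $E\ne\emptyset$, closed under enlarging $b$ by zero coefficients, such that every infinite $L\subset N_0$ has a finite subset carrying a member of $\mathcal C$. By closedness some finite initial segment of $L$ carries one; let $b(L)$ be the shortest. Then $\mathfrak B=\{b(L):L\in[N_0]^\infty\}$ is a front on $N_0$. Indeed a member of $\mathfrak B$ carries a member of $\mathcal C$ while none of its proper initial segments does, so $b(L)$ is the only initial segment of $L$ in $\mathfrak B$; it is non-empty because $E\ne\emptyset$. For each $b\in\mathfrak B$ fix a configuration $(a^b,E_b,f_b)\in\mathcal C$ on $b$.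

**Labels.** Given $\eta>0$, partition $\{z:\delta\le|z|\le\vartheta\}$ into cells $Z_1,\dots,Z_D$ of diameter at most $\eta\delta$. Put $\chi_b(i)=d$ if $i\in E_b$ and $a_i^b\in Z_d$, and $\chi_b(i)=0$ if $i\in b\setminus E_b$. For $J\subset E_b$ write
$$S_b(J)=\sum_{i\in J}\operatorname{Re}(a_i^bf_b(x_i)),\qquad T_b(J)=\sum_{i\in J}|a_i^bf_b(x_i)| .$$

**Lemma 8 (Test).** *Let $\vartheta\sum_j\varepsilon_j\le\eta'$, and let $M=\{m_1<m_2<\cdots\}\subset N_0$ satisfy $|f_b(x_{m_j})|\le\varepsilon_j$ whenever $b\in\mathfrak B|M$ and $m_j\in M\setminus b$. If $t,s\in\mathfrak B|M$, $J=t\cap s\subset E_t$ and $\chi_s=\chi_t$ on $J$, then $S_t(J)\le1+\eta T_t(J)+\eta'$.*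

*Proof.* On $J$ the coefficients $a_i^s$ and $a_i^t$ lie in the same cell, so $|a_i^s-a_i^t|\le\eta\delta\le\eta|a_i^t|$. Also $|a_i^s|\le\vartheta$, and $f_t$ is small on $s\setminus J=s\setminus t\subset M\setminus t$. Hence
$$1\ge\operatorname{Re}f_t\Big(\sum_{i\in s}a_i^sx_i\Big)\ge\sum_{i\in J}\operatorname{Re}(a_i^sf_t(x_i))-\vartheta\sum_j\varepsilon_j\ge S_t(J)-\eta T_t(J)-\eta'.\qquad\square$$

The set $J$ has to be *exactly* $t\cap s$, since we control $f_t$ only off $t$.

**The first attempt: match all of $E_t$ at once.** It would suffice to find $t,s\in\mathfrak B$ inside a given infinite set with $t\cap s=E_t$ and $\chi_s=\chi_t$ on $E_t$. The front and the labels alone cannot guarantee this. Let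
$$\mathfrak B=\{\{h,k\}\cup v:\ h<k<\min v,\ |v|=k\},$$
and label $h$ by $0$, $k$ by $3$, the first $h$ elements of $v$ by $1$ and the other $k-h$ by $2$. Suppose $t=\{h,k\}\cup v$ and $s=\{h',k'\}\cup v'$ satisfy $t\cap s=\{k\}\cup v$, with equal labels there. The only element of $s$ labeled $3$ is $k'$, so $k=k'$. Then $v\subset v'$ and $|v|=k=|v'|$, so $v=v'$. Comparing the numbers of $1$'s gives $h=h'$, so $h\in t\cap s$, although $h$ has label $0$: a contradiction. After the shared element $k$ the two remaining words $1^h2^{k-h}$ and $1^{h'}2^{k-h'}$ have the same length, and neither is a subword of the other.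

In this example two *partial* matches exist inside every infinite set. One is $t\cap s=\{k\}$: share $k$, with $h\ne h'$ and disjoint $v,v'$. The other is $t\cap s=v$: take $h<h'<k<k'$ with $k'-h'\ge k-h$, and let $v'$ consist of the first $h$ elements of $v$, then $h'-h$ new elements, then the other $k-h$ elements of $v$, then $k'-h'-(k-h)$ further new elements; here $v$ is chosen with enough room in its gaps. So the labeled elements split into a part of bounded size and a part that can be matched by waiting for a richer $s$. Two tests together still control $E_t$, at the price of a factor $2$.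

## 5. Two partial matchings suffice

**Proposition 9 (cross-testing).** *Let $(x_i)_{i\in N_0}$ be weakly null, $\mathfrak B$ a front on $N_0$, $f_b\in B_{X^*}$ and $\chi_b:b\to\{0,\dots,D\}$ for $b\in\mathfrak B$, and $\varepsilon_1\ge\varepsilon_2\ge\cdots>0$. There are an infinite $M=\{m_1<m_2<\cdots\}\subset N_0$ and, for $b\in\mathfrak B|M$, a partition $\{i\in b:\chi_b(i)\ne0\}=X_b\cup Y_b$ such that*

- *(i) $|f_b(x_{m_j})|\le\varepsilon_j$ whenever $b\in\mathfrak B|M$ and $m_j\in M\setminus b$;*
- *(ii) every infinite $M'\subset M$ admits $t,s\in\mathfrak B|M'$ with $t\cap s=X_t$ and $\chi_s=\chi_t$ on $X_t$;*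
- *(iii) every infinite $M'\subset M$ admits $t,s\in\mathfrak B|M'$ with $t\cap s=Y_t$ and $\chi_s=\chi_t$ on $Y_t$.*

*Moreover, the partitions can be chosen such that for some $L$ and some $\Delta\subset\mathbb T\setminus\mathfrak B$, $X_b=\{i\in b:\chi_b(i)\ne0,\ b\cap[1,i)\in\Delta\}$ and $|X_b|\le L$.*

This is pure combinatorics except for (i), which is Lemma 5. We grant it for the moment, to see that it is the right statement.

*Proof of Proposition 7 from Proposition 9.* Suppose $(E_\delta^{32})$ fails on every infinite $N\subset N_0$.

**Step 1: make the bad sums nearly positive.** On every infinite $N \subset N_0$ there is a configuration with $|f(\sum_Ea_ix_i)|>32$, so $\sum_E|a_if(x_i)|>32$. Divide the plane into $8$ sectors of opening $\pi/4$. For one of them, the indices $E'\subset E$ with $a_if(x_i)$ in that sector satisfy $\sum_{E'}|a_if(x_i)|>4$. Multiply $f$ by a unimodular scalar (by $\pm1$ in the real case) so that $\operatorname{Re}(a_if(x_i))\ge\cos(\pi/8)|a_if(x_i)|$ on $E'$. So the class $\mathcal C$ of configurations with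
$$\sum_E|a_if(x_i)|>4\quad\text{and}\quad\operatorname{Re}(a_if(x_i))\ge\cos(\pi/8)|a_if(x_i)|\ \text{ on }E$$
meets every infinite $N$. It is closed under enlarging $b$ by zeros, and $E\ne\emptyset$ in it. It yields a front $\mathfrak B$ and configurations as in Section 4. Take $\eta=1/4$, $\eta'=1/10$, non-increasing $\varepsilon_j>0$ with $\vartheta\sum\varepsilon_j\le\eta'$, and apply Proposition 9. Then $E_b=X_b\cup Y_b$ for $b\in\mathfrak B|M$.

**Step 2: one of the two parts is heavy everywhere.** Always $T_b(X_b)+T_b(Y_b)>4$. By (GP) there is an infinite $M'\subset M$ such that $T_b(X_b)>2$ for all $b\in\mathfrak B|M'$, or $T_b(X_b)\le2$ for all such $b$; in the latter case $T_b(Y_b)>2$ for all of them.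

**Step 3: test.** Take $t,s\in\mathfrak B|M'$ from (ii) in the first case and from (iii) in the second, and let $J=X_t$, respectively $J=Y_t$. Lemma 8 gives $\cos(\pi/8)T_t(J)\le S_t(J)\le1+\frac14T_t(J)+\frac1{10}$. As $\cos(\pi/8)-\frac14>0.67$, we get $T_t(J)<1.1/0.67<2$: a contradiction. $\square$

It remains to prove Proposition 9. The way a labeled front unfolds is a labeled tree without infinite branches, and building $t$ and $s$ simultaneously is a game between two such trees. Sections 6 and 7 study the games; Section 8 returns to fronts.

## 6. Comparing plans by a game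

**Definition (plan).** A *plan* $P$ over a finite partially ordered set $\Lambda$ ($0\notin\Lambda$) is a rooted tree without infinite branches in which every non-terminal node $u$ (one that has children) carries a label $\ell(u)\in\{0\}\cup\Lambda$. A non-terminal node with $\ell(u)\ne0$ is a *letter*. We write $u\sqsubseteq v$ if $v=u$ or $v$ is a descendant of $u$, and $P_u$ for the subplan of all $v\sqsupseteq u$.

A word $d_1\cdots d_n$ over $\Lambda$ is a plan: a path with $n$ letters and a terminal node at the end.

**Definition (game $G(P,Q)$).** In round $r=1,2,\dots$ the players move as follows.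

1. I chooses a letter $x_r\in P$, with $x_r\sqsupseteq x_{r-1}^+$ if $r>1$.
2. II chooses a letter $y_r\in Q$, with $y_r\sqsupseteq y_{r-1}^+$ if $r>1$, such that $\ell(x_r)\le\ell(y_r)$.
3. I chooses a child $x_r^+$ of $x_r$.
4. II chooses a child $y_r^+$ of $y_r$.

A player unable to move loses. We write $P\le Q$ if II has a winning strategy.

Since $x_1\sqsubset x_2\sqsubset\cdots$ strictly, all plays are finite. A game of perfect information all of whose plays are finite is determined, so $P\not\le Q$ means that I has a winning strategy. For words over an antichain, $P\le Q$ says that $P$ is a subword of $Q$: $12\le121$, while $12$ and $21$ are incomparable.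

The relation $\le$ is reflexive, by copying. It is transitive: given winning strategies of II in $G(P,Q)$ and $G(Q,R)$, feed II's moves $y_r,y_r^+$ in the first game as I's moves into the second. Copying also shows $P\le Q$ in each of these cases: $Q$ arises from $P$ by enlarging labels of letters within $\Lambda$; $P$ arises from $Q$ by deleting some children with their subplans, non-terminal nodes staying non-terminal; $P=Q_u$.

**Lemma 10.** *If $P^0,P^1,\dots$ are plans over $\Lambda$, there are $i<j$ with $P^i\le P^j$. Hence there is no infinite strictly $\le$-descending sequence of plans over $\Lambda$.*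

*Proof.* Suppose not. For $i<j$ let $\sigma_{ij}$ be a winning strategy of I in $G(P^i,P^j)$. Imagine a table for every infinite set $X$ of indices. There I plays a winning strategy, and II plays by copying what I does at a neighboring table.

**Step 1: run all tables at once.** For $X=\{x_0<x_1<\cdots\}\in[\mathbb N]^\infty$ let $X^-=X\setminus\{x_0\}$. We define, for all $X$ simultaneously, increasing partial plays $\pi_n(X)$ of $G(P^{x_0},P^{x_1})$, in which I follows $\sigma_{x_0x_1}$. Each is in one of two states:

- state A: I has just presented a letter $x_r$;
- state B: I has just chosen the child $x_r^+$, and II must choose $y_r^+$.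

(The letters $x_r$ of a play are not the elements of $X$, which appear only as the superscripts $x_0,x_1$.) In $\pi_0(X)$ I presents the first letter; this is possible because a player unable to move loses. Given all $\pi_n(\cdot)$, let $u_1\sqsubset\dots\sqsubset u_q$ be the letters presented by I in $\pi_n(X^-)$. That is a play of $G(P^{x_1},P^{x_2})$, so the $u_p$ are letters of $P^{x_1}$, where II must move at table $X$. All earlier moves of II at table $X$ will be of this kind: every $y_j$ is some $u_p$, and $y_j^+$ is then the child $u_p^+$ that I chose in $\pi_n(X^-)$.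

- Suppose $\pi_n(X)$ is in state A with letter $x_r$. Let $u_p=y_{r-1}$ ($p=0$ if $r=1$). If some $p'\in(p,q]$ has $\ell(u_{p'})\ge\ell(x_r)$, take the least one; II plays $y_r=u_{p'}$, and I answers by a child $x_r^+$ (state B). Otherwise nothing changes.
- Suppose $\pi_n(X)$ is in state B with $y_r=u_p$. If I has already chosen the child $u_p^+$ in $\pi_n(X^-)$, then II plays $y_r^+=u_p^+$, and I presents the next letter (state A). Otherwise nothing changes.

The result is $\pi_{n+1}(X)$. The moves of II are legal, because $u_{p'}\sqsupseteq u_p^+$ for $p'>p$. Player I can always move, since $\sigma_{x_0x_1}$ is winning.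

**Step 2: pass to the limit and make it homogeneous.** Since $P^{x_0}$ has no infinite branch, $\pi_n(X)$ is eventually constant; call the final value $\pi(X)$. Let $u(X)$ be the last letter presented by I in $\pi(X)$ and $g(X)=\ell(u(X))\in\Lambda$. By induction $\pi_n(X)$ depends only on the first $n+2$ elements of $X$. So the state of $\pi_n(X)$ and the label of its last presented letter are continuous functions of $X$ with finitely many values, and their pointwise limits, the state of $\pi(X)$ and $g(X)$, are Borel. By (GP) there is an infinite $M$ such that both are constant on $[M]^\infty$. Fix $X\in[M]^\infty$; then $X^-\in[M]^\infty$ too. Let $u_1,\dots,u_q$ ($q\ge1$) be the letters presented in $\pi(X^-)$.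

**Step 3: state B cannot be the constant state.** Let $y_r=u_p$ be the last letter played by II in $\pi(X)$. Since $\pi(X)$ is final, the child $u_p^+$ is never chosen in $\pi(X^-)$. So $u_p$ has been presented there and I has made no later move: $\pi(X^-)$ is in state A, a contradiction.

**Step 4: state A cannot be the constant state.** Let $x_r=u(X)$ and $u_p=y_{r-1}$ ($p=0$ if $r=1$). If $p=q$, then $r>1$ and II has played $y_{r-1}^+=u_q^+$; so in $\pi(X^-)$ I has chosen a child of the last letter $u_q$, and $\pi(X^-)$ is not in state A, a contradiction. So $p<q$. Since $\pi(X)$ is final, no $p'\in(p,q]$ has $\ell(u_{p'})\ge\ell(x_r)$. With $p'=q$ this reads $g(X^-)\not\ge g(X)$. But $g(X^-)=g(X)$, a contradiction.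

**Step 5: no strictly descending sequence.** If $Q_0>Q_1>\cdots$ strictly, the first part gives $i<j$ with $Q_i\le Q_j\le Q_{i+1}$, contradicting $Q_{i+1}<Q_i$. $\square$

Consequently every non-empty set of plans over $\Lambda$ has a $\le$-minimal element.

## 7. Answering before the child is seen

When we build $t$ and $s$ together and want a common element $k$, both trees must move to the child given by the *same* $k$. We shall be able to replace II's child by a later one, but only if II names its child before I's child is fixed. This motivates a harder game, in which the order is reversed outside an exceptional set $\Delta$ of letters.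

**Definition (sorted labels).** Fix $D$. For $k\ge0$ let $\Lambda_k=\{1,\dots,D\}\times\{0,1,\dots,k-1,\infty\}$, with $(c,i)\le(d,j)$ iff $c=d$ and $i\le j$. A letter is *strict* if its second coordinate is $\infty$, otherwise *loose*. A set of letters is *bounded* if for some $L$ it has at most $L$ elements on every branch.

**Definition (game $H_\Delta(P,Q)$).** Let $P,Q$ be plans over $\Lambda_k$ and $\Delta$ a set of strict letters of $P$. The game is $G(P,Q)$, except that in rounds where $x_r$ is strict and $x_r\notin\Delta$, step 4 comes *before* step 3. We write $P\ll_\Delta Q$ if II has a winning strategy, $\ll$ for $\ll_\emptyset$, and $\Delta$ instead of $\Delta\cap P_u$ when the first plan is a subplan $P_u$.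

All plays are again finite, so these games are determined. For an example, let $k=0$, $D=1$; all letters are then strict with the same label. Let $P$ have a letter as root, with children $n=1,2,\dots$, and let $P_n$ be the word of length $n$. Then $P\not\ll P$. If I presents the root, II must name a letter $y$ and a child $y^+$, above which there are at most $m$ letters if $y^+$ lies in $P_m$; now I chooses the child $m+1$ and has more letters left than II. But $P\ll_{\{\text{root}\}}P$: if I presents the root, II waits for I's child and copies; and if I starts inside $P_n$, II copies too. On the words each letter has only one child, so the order of choice is irrelevant there. One exceptional letter per branch suffices here. The theorem of this section says that boundedly many always suffice.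

**Lemma 11.** *Let $P,Q,R$ be plans over $\Lambda_k$.*

- *(F1) If $P\ll_\Delta Q_v$, then $P\ll_\Delta Q$, and $P_u\ll_\Delta Q_v$ for every node $u$ of $P$.*
- *(F2) $P\ll_\Delta Q\le R$ implies $P\ll_\Delta R$.*
- *(F3) If the root of $P$ is non-terminal with label $0$, then $P\ll_\Delta Q$ iff $P_n\ll_\Delta Q$ for all children $n$ of the root.*
- *(F4) If the root $x$ of $P$ is a letter, then $P\ll_\Delta Q$ iff there is a letter $y\in Q$ with $\ell(x)\le\ell(y)$ such that: if $x$ is strict and $x\notin\Delta$, there is a child $y^+$ of $y$ with $P_n\ll_\Delta Q_{y^+}$ for all children $n$ of $x$; otherwise, for every child $n$ of $x$ there is a child $y^+$ of $y$ with $P_n\ll_\Delta Q_{y^+}$. Consequently, if such a $y$ lies in $Q_v$, then $P\ll_\Delta Q_v$.*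

*Proof.* (F1) II's moves in $Q_v$ are legal in $Q$, and I's moves in $P_u$ are legal in $P$.

(F2) Feed II's replies $y_r,y_r^+$ in $H_\Delta(P,Q)$ as I's moves into $G(Q,R)$, where a winning strategy returns $z_r,z_r^+$. Then $\ell(x_r)\le\ell(y_r)\le\ell(z_r)$. If $y_r^+$ is available before $x_r^+$ is chosen, so is $z_r^+$.

(F3) I's first letter lies in some $P_n$, and all later ones lie in the same $P_n$.

(F4) "Only if": take II's winning replies when I presents $x$. After the children $n,y^+$ are chosen, the rest of the game is $H_\Delta(P_n,Q_{y^+})$. "If": if I presents $x$, II replies by $y$ and the given $y^+$, and continues with a winning strategy in $H_\Delta(P_n,Q_{y^+})$. If I starts with a letter strictly above $x$, in $P_n$ say, II imagines that I first presented $x$ and then chose $n$, and continues as before; the moves are legal, as they lie above $y^+$. For the last statement apply the "if" part to $Q_v$. $\square$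

For a plan $Q$ over $\Lambda_{k+1}$ and a set $\Gamma$ of strict letters of $Q$, let $Q\langle\Gamma\rangle$ be $Q$ with the labels $(c,\infty)$ changed to $(c,k)$ on $\Gamma$. The next lemma trades an exceptional set in $P$ for a loosened set in $Q$: if I wins the hard game, I still wins with $\Delta$ exempted, provided some letters of $Q$ are weakened.

**Lemma 12.** *Let $P,Q$ be plans over $\Lambda_{k+1}$, $\Delta$ a set of strict letters of $P$ with at most $L$ elements on each branch, and $P\not\ll Q$. Then there is a set $\Gamma$ of strict letters of $Q$, at most $L$ on each branch, with $P\not\ll_\Delta Q\langle\Gamma\rangle$.*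

*Proof.* Let $\tau$ be a winning strategy of I in $H_\emptyset(P,Q)$.

**Step 1: walk through $Q$ against $\tau$.** For nodes $v$ of $Q$ we define recursively a letter $x(v)$ of $P$, the letter currently presented by I when II walks to $v$. Let $x(\text{root})$ be I's first letter. Let $v$ be non-terminal. Call $v$ a *hit* if $v$ is a letter with $\ell_Q(v)\ge\ell(x(v))$. If $v$ is not a hit, put $x(w)=x(v)$ for all children $w$ of $v$. If $v$ is a hit, then for a child $w$ of $v$ let II reply $v$ and $w$: if $x(v)$ is strict, both before I chooses the child; if $x(v)$ is loose, I's child, given by $\tau$, depends on $v$ only, and II plays $w$ afterwards. Let $x(w)$ be the next letter given by $\tau$; it exists since $\tau$ is winning. The replies are legal: if $v'\sqsubset v$ is the previous hit and $w'$ the child of $v'$ towards $v$, then $v\sqsupseteq w'$.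

**Step 2: define $\Gamma$.** Let $\Gamma=\{v:v\text{ is a hit},\ x(v)\in\Delta\}$. If $v\in\Gamma$, then $\ell_Q(v)\ge\ell(x(v))$ with $x(v)$ strict, so $v$ is strict. Along a branch of $Q$ the letters $x(v)$, $v$ running through the hits, strictly increase along a branch of $P$; so $\Gamma$ has at most $L$ elements on each branch.

**Step 3: if the conclusion failed, $Q$ would have an infinite branch.** Suppose $P\ll_\Delta Q':=Q\langle\Gamma\rangle$. We construct an infinite branch of $Q$ along which
$$P_{x(v)}\ll_\Delta Q'_v .\tag{3}$$
At the root (3) holds by (F1). Let (3) hold at $v$, put $x=x(v)$, and let $y\sqsupseteq v$ be a letter as in (F4) for $P_x\ll_\Delta Q'_v$. In particular $v$ is non-terminal. We find a child $w$ of $v$ with (3).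

*Case 1: $v$ is not a hit.* Labels of $Q'$ are at most those of $Q$, so $y\ne v$. Let $w$ be the child of $v$ with $w\sqsubseteq y$. By the last part of (F4) $P_x\ll_\Delta Q'_w$, and $x(w)=x$.

*Case 2: $v$ is a hit, $x$ is strict and $x\notin\Delta$.* There is a child $y^+$ of $y$ with $P_n\ll_\Delta Q'_{y^+}$ for all children $n$ of $x$. Let $w$ be the child of $v$ with $w\sqsubseteq y^+$. By (F1) $P_n\ll_\Delta Q'_w$ for all $n$. Since $x(w)\sqsupseteq n$ for some child $n$ of $x$, (F1) gives $P_{x(w)}\ll_\Delta Q'_w$.

*Case 3: $v$ is a hit and $x$ is loose.* Here $\tau$ chooses a child $n$ of $x$ that depends on $v$ only. There is $y^+$ with $P_n\ll_\Delta Q'_{y^+}$. Let $w$ be the child of $v$ with $w\sqsubseteq y^+$. Then $x(w)\sqsupseteq n$, and (3) holds at $w$ by (F1).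

*Case 4: $v$ is a hit and $x\in\Delta$.* Then $v\in\Gamma$, so $v$ is loose in $Q'$ while $x$ is strict; hence $y\ne v$. Let $w$ be the child of $v$ with $w\sqsubseteq y$, and $n$ the child of $x$ with $n\sqsubseteq x(w)$. As $x\in\Delta$, (F4) gives a child $y^+$ of $y$ with $P_n\ll_\Delta Q'_{y^+}$. Now $y^+\sqsupset w$, so $P_{x(w)}\ll_\Delta Q'_w$ by (F1).

In each case the walk goes on, contradicting that $Q$ has no infinite branch. $\square$

**Theorem 13.** *For every $k$ and every plan $P$ over $\Lambda_k$ there is a bounded set $\Delta$ of strict letters of $P$ with $P\ll_\Delta P$.*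

*Proof.* We use induction on the rank of the well-founded tree $P$ (terminal nodes have rank $0$, and the rank of a node is the least ordinal larger than the ranks of its children), for all $k$ simultaneously. If the root is terminal, I has no first move and $\Delta=\emptyset$ works. Let the root be non-terminal.

**Step 1: loosen letters until loosening more no longer matters.** For a bounded set $\Delta$ of strict letters of $P$ let $P[\Delta]$ be the plan over $\Lambda_{k+1}$ obtained by changing $(c,\infty)$ to $(c,k)$ on $\Delta$. By Lemma 10 there is a bounded $\Delta_0$ such that $P[\Delta]<P[\Delta_0]$ for no bounded $\Delta$. If $\Delta\supset\Delta_0$ is bounded, then $P[\Delta]\le P[\Delta_0]$, since labels are enlarged from left to right. Hence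
$$P[\Delta_0]\le P[\Delta]\qquad\text{for all bounded }\Delta\supset\Delta_0 .\tag{4}$$
If the root of $P$ is a strict letter, add it to $\Delta_0$. Then (4) persists: for bounded $\Delta\supset\Delta_0\cup\{\text{root}\}$ we have $P[\Delta_0\cup\{\text{root}\}]\le P[\Delta_0]\le P[\Delta]$. Put $R=P[\Delta_0]$; its root has label $0$ or is loose. For a bounded set $\Gamma$ of strict letters of $R$ we have $R\langle\Gamma\rangle=P[\Delta_0\cup\Gamma]$, so $R\le R\langle\Gamma\rangle$. Let $R_n$ be the subplans at the children $n$ of the root. By the induction hypothesis with $k+1$ there are bounded sets $\Delta_n$ of strict letters of $R_n$ with $R_n\ll_{\Delta_n}R_n$.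

**Step 2: $R\ll R$ when the root has label $0$.** By (F3) we need $R_n\ll R$ for all $n$. If $R_n\not\ll R$, Lemma 12 gives a bounded $\Gamma$ with $R_n\not\ll_{\Delta_n}R\langle\Gamma\rangle$. But $R_n\ll_{\Delta_n}R_n\le R\le R\langle\Gamma\rangle$, contradicting (F2).

**Step 3: $R\ll R$ when the root is loose.** By (F4), with $y$ the root, it suffices that for every $n$ there is $m$ with $R_n\ll R_m$. Suppose that for some $n$ there is none, and let $L$ be a bound for $\Delta_n$. Lemma 12 gives sets $\Gamma_m$ of strict letters of $R_m$, at most $L$ on each branch, with $R_n\not\ll_{\Delta_n}R_m\langle\Gamma_m\rangle$ for all $m$. A branch of $R$ passes through only one $R_m$, so $\Gamma=\bigcup_m\Gamma_m$ is bounded, and $R\le R\langle\Gamma\rangle$. In $G(R,R\langle\Gamma\rangle)$ let I present the root and then choose $n$. II's winning strategy leads to some $y_1^+$ with $R_n\le R\langle\Gamma\rangle_{y_1^+}$. If $m$ is the child of the root with $m\sqsubseteq y_1^+$, then $R\langle\Gamma\rangle_{y_1^+}\le R_m\langle\Gamma_m\rangle$, since it is a subplan. So $R_n\ll_{\Delta_n}R_n\le R_m\langle\Gamma_m\rangle$, contradicting (F2).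

**Step 4: $P\ll_{\Delta_0}P$.** Let II use a winning strategy for $H_\emptyset(R,R)$. The trees and the sets of letters of $R$ and $P$ coincide, so I's moves are the same in both games. The rounds in which II must choose first are the same, since $x$ is strict in $R$ iff it is strict in $P$ and $x\notin\Delta_0$. Finally II's moves are legal, because $\ell_R(x)\le\ell_R(y)$ implies $\ell_P(x)\le\ell_P(y)$. Indeed the first coordinates agree and were not changed. Second coordinate $k$ in $R$ occurs exactly on $\Delta_0$, where it is $\infty$ in $P$. So if $\ell_R(x)$ has second coordinate $k$ or $\infty$, both $x$ and $y$ are strict in $P$; and if it is $i<k$, then $x$ has second coordinate $i$ in $P$ and $y$ has one $\ge i$. $\square$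

## 8. Cross-testing on a front

We prove Proposition 9. When Lemma 4 is applied, the ambient set $M_0$ is the infinite set obtained so far.

**Step 1: make labels depend on the past only.** For finite $u\subset N_0$ let $N\in\mathcal P_u$ iff $\min N>\max u$ and for each $s\subset u$ with $s\in\mathbb T\setminus\mathfrak B$ the value $\chi_{b(s\cup L)}(\min L)$ is the same for all $L\in[N]^\infty$; note that $\min L\in b(s\cup L)$. This is hereditary, and by (GP), applied finitely often, every infinite set contains a member. Lemma 4 gives $M$. For $s\in\mathbb T\setminus\mathfrak B$, $s\subset M$, take $u=M\cap[1,\max s]$: the value $\lambda(s):=\chi_{b(s\cup L)}(\min L)$ is the same for all $L\in[M\cap(\max s,\infty)]^\infty$. If $b\in\mathfrak B|M$ and $s$ is a proper initial segment of $b$, let $L$ consist of $b\setminus s$ and the elements of $M$ beyond $\max b$; then $b(s\cup L)=b$, so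
$$\chi_b(\min(b\setminus s))=\lambda(s)\qquad\text{for }b\in\mathfrak B|M\text{ and proper initial segments }s\text{ of }b.\tag{5}$$
This persists for infinite subsets of $M$.

**Step 2: make functionals small off their sets.** Apply Lemma 5 to the front $\mathfrak B|M$ on $M$, and call the new set $M$ again. This is (i), and it persists for infinite subsets.

**Step 3: turn the front into plans that do not change under thinning.** For infinite $N\subset M$ and $s\in\mathbb T$, $s\subset M$, let $W_s^N$ be the following plan over $\{1,\dots,D\}$, with distinct labels incomparable, identified with $\Lambda_0$. Its nodes are the $s\cup v\in\mathbb T$ with $v\subset N\cap(\max s,\infty)$ finite; its root is $s$. A node $r\notin\mathfrak B$ has the children $r\cup\{k\}$, $k\in N$, $k>\max r$, and the label $\lambda(r)$. The terminal nodes are the members of $\mathfrak B$. If $N'\subset N$, then $W_s^{N'}\le W_s^N$, by deletion of children. Clearly $W_s^N=W_s^{N\cap(\max s,\infty)}$, and $(W_s^N)_r=W_r^N$ for nodes $r$ of $W_s^N$.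

Fix $s$. Every infinite subset of $M$ contains an infinite $N$ with $W_s^N\le W_s^{N'}$ for all infinite $N'\subset N$: by Lemma 10, take $N$ such that $W_s^N$ is $\le$-minimal among the plans $W_s^{N''}$, $N''$ an infinite subset of the given set. The property is hereditary, since for $N'\subset N_1\subset N$ we have $W_s^{N_1}\le W_s^N\le W_s^{N'}$. Apply Lemma 4 with $\mathcal P_u$ consisting of the $N$ with $\min N>\max u$ that have the property for all $s\subset u$, $s\in\mathbb T$. Let $M$ now be the resulting set. For $s\in\mathbb T$, $s\subset M$, put $u=M\cap[1,\max s]$; as $W_s^M=W_s^{M\setminus u}$, we obtain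
$$W_s^M\le W_s^{M'}\qquad\text{for }s\in\mathbb T\text{ and infinite }M'\text{ with }s\subset M'\subset M.\tag{6}$$

**Step 4: larger children give larger plans.** Let $s\in\mathbb T\setminus\mathfrak B$, $s\subset M$. Given an infinite subset of $M\cap(\max s,\infty)$, color its pairs $m<k$ according to whether $W_{s\cup\{m\}}^M\le W_{s\cup\{k\}}^M$. By Ramsey's theorem there is an infinite homogeneous $N$, and by Lemma 10 the relation cannot fail for all pairs of $N$; so it holds for all of them. This property of $N$ is hereditary. By Lemma 4 there is an infinite $M_2\subset M$ such that $W^M_{s\cup\{m\}}\le W^M_{s\cup\{k\}}$ for all $s\in\mathbb T\setminus\mathfrak B$ with $s\subset M_2$ and all $m<k$ in $M_2\cap(\max s,\infty)$. By (6), $W^{M_2}_{s\cup\{m\}}\le W^M_{s\cup\{m\}}\le W^M_{s\cup\{k\}}\le W^{M_2}_{s\cup\{k\}}$. Rename $M_2$ as $M$ and write $W_s=W_s^M$. Then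
$$W_{s\cup\{m\}}\le W_{s\cup\{k\}}\qquad(s\in\mathbb T\setminus\mathfrak B,\ s\subset M,\ m<k\text{ in }M\cap(\max s,\infty)).\tag{7}$$

**Step 5: the partition.** By Theorem 13 with $k=0$ (all letters are strict) there is a bounded set $\Delta$ of letters of $W_\emptyset$, at most $L$ on each branch, with $W_\emptyset\ll_\Delta W_\emptyset$. For $b\in\mathfrak B|M$ and $i\in b$ with $\chi_b(i)\ne0$, the node $b\cap[1,i)$ is a letter, with label $\chi_b(i)$ by (5). Put $i\in X_b$ if this node is in $\Delta$, and $i\in Y_b$ otherwise. The nodes $b\cap[1,i)$ lie on one branch, so $|X_b|\le L$. This gives the "moreover" part.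

**Step 6: proof of (iii).** We play the game $H_\Delta$ with actual sets. Let $M'\subset M$ be infinite. We build nodes $t,s\subset M'$ of $W_\emptyset$, starting with $t=s=\emptyset$ and keeping the invariant $W_t\ll_\Delta W_s$. As long as $t\notin\mathfrak B$, do the following.

If $\lambda(t)=0$ or $t\in\Delta$, choose $h\in M'$ with $h>\max(t\cup s)$ and replace $t$ by $t\cup\{h\}$. The invariant persists by (F1).

If $\lambda(t)\ne0$ and $t\notin\Delta$, then (F4) for $W_t\ll_\Delta W_s$ gives a letter $y\sqsupseteq s$ and a child $y^+$ of it, with $\lambda(y)=\lambda(t)$ and $W_{t\cup\{n\}}\ll_\Delta W_{y^+}$ for *all* $n\in M$, $n>\max t$. In particular $s\notin\mathfrak B$. There are two possibilities.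

- If $y=s$, then $\lambda(s)=\lambda(t)$ and $y^+=s\cup\{m\}$ for some $m\in M$. Choose $k\in M'$ with $k>\max(t\cup s)$ and $k>m$. By (7) $W_{t\cup\{k\}}\ll_\Delta W_{s\cup\{m\}}\le W_{s\cup\{k\}}$, so by (F2) the invariant holds for $(t\cup\{k\},s\cup\{k\})$. Replace $(t,s)$ by this pair; call this a *joint move*.
- If $y\ne s$, let $s\cup\{a\}\sqsubseteq y$ be the child of $s$ towards $y$. By the last part of (F4) $W_t\ll_\Delta W_{s\cup\{a\}}$. Choose $k\in M'$ with $k>a$ and $k>\max(t\cup s)$. By (7) and (F2) $W_t\ll_\Delta W_{s\cup\{k\}}$. Replace $s$ by $s\cup\{k\}$.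

In the joint move it is essential that $m$ is fixed before $n$: we choose $k>m$ first and then use $n=k$.

As $\mathbb T$ has no infinite branch, the procedure stops, and it can only stop with $t\in\mathfrak B$. Then extend $s$, if it is not yet in $\mathfrak B$, by elements of $M'$ larger than $\max(t\cup s)$ to a member of $\mathfrak B$. New elements are always larger than all previous ones, so $t\cap s$ is the set of elements from joint moves. An element $k$ of the final $t$ comes from a joint move iff the node $t\cap[1,k)$ has nonzero label and is not in $\Delta$, that is, iff $k\in Y_t$. For such $k$, (5) gives $\chi_t(k)=\lambda(t\cap[1,k))=\lambda(s\cap[1,k))=\chi_s(k)$.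

**Step 7: proof of (ii).** Here boundedness does the work. For $b\in\mathfrak B|M$ the values of $\chi_b$ on $X_b$, in increasing order of the elements, form a word of length at most $L$ over $\{1,\dots,D\}$; there are finitely many such words. Given $M'$, by (GP) there is an infinite $M''\subset M'$ such that this word is the same, $d_1\cdots d_r$, for all $b\in\mathfrak B|M''$. Build $t,s\subset M''$, starting from $\emptyset$. For $i=1,\dots,r$ extend first $t$ and then $s$, if necessary, by new elements of $M''$, always larger than all previous elements, until each is a node in $\Delta$. This happens before a terminal node is reached: each branch inside $M''$ passes exactly $r$ nodes of $\Delta$, and so far only $i-1$ have been passed. Then $\lambda(t)=\lambda(s)=d_i$; add one common new element $k\in M''$ to both. After $r$ rounds extend $t$ and $s$ by different new elements to members of $\mathfrak B$, where they are not yet members; no further nodes of $\Delta$ are passed. So $t\cap s$ consists of the $r$ common elements, which are exactly the elements of $t$ that follow a node in $\Delta$: $t\cap s=X_t$. By (5), $\chi_s=\chi_t$ on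 $X_t$. $\square$

This completes the proof of Proposition 9, hence of Proposition 7, and by Lemma 3 of Theorem 1.

## 9. The constants 2, 5 and 4, and quasi-greedy sequences in every space

With $(E_\delta^{32})$ in hand, the sums $T_b$ are bounded a priori, the sector argument is no longer needed, and the two tests give their true value $1+1$. Part (c) below is a form of Elton's near unconditionality theorem with a constant that does not depend on $\delta$.

**Theorem 14.** *Let $(x_i)$ be semi-normalized weakly null and $\varepsilon\in(0,1)$.*

*(a) For each $\delta>0$ there is a subsequence $(y_i)$ with $\|\sum_Ea_iy_i\|\le(2+\varepsilon)\|\sum a_iy_i\|$ for all finitely supported $(a_i)$ and all $E\subset\{i:|a_i|\ge\delta\|\sum_ja_jy_j\|\}$.*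

*(b) There is a quasi-greedy subsequence with quasi-greedy constant at most $5+\varepsilon$.*

*(c) For each $\delta\in(0,1]$ there is a subsequence $(y_i)$ with $\|\sum_Ea_iy_i\|\le(4+\varepsilon)\|\sum a_iy_i\|$ whenever $(a_i)$ is finitely supported, $|a_i|\le1$ for all $i$ and $E\subset\{i:|a_i|\ge\delta\}$.*

*Proof.* Normalize as in (1). The common scaling changes only $\delta$ in (a), and nothing in (b) and (c).

**Step 1: (a).** By homogeneity it suffices that every infinite set contains an infinite $N$ with $(E_\delta^{2+\varepsilon})$. If $\delta>\vartheta$ this is trivial; let $\delta\le\vartheta$. By Proposition 7 and heredity we may assume $(E_\delta^{32})$ on the given set $N_0$. Let $(a,E,f)$ be a configuration on a subset of $N_0$, and split $E$ into the $8$ parts where $a_if(x_i)$ lies in a given sector of opening $\pi/4$. For each part $E'$ we have $\cos(\pi/8)\sum_{E'}|a_if(x_i)|\le|\sum_{E'}a_if(x_i)|\le32$. So $\sum_E|a_if(x_i)|\le8\cdot32/\cos(\pi/8)<300$ for every such configuration.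

Suppose $(E_\delta^{2+\varepsilon})$ fails on every infinite $N\subset N_0$. After multiplying $f$ by a unimodular scalar, every such $N$ carries a configuration with $\operatorname{Re}\sum_Ea_if(x_i)>2+\varepsilon$. The class $\mathcal C$ of these configurations is as required in Section 4. Take $\eta$ with $300\eta\le\varepsilon/8$ and $\eta'=\varepsilon/8$, and apply Proposition 9 as before. Since $S_b(X_b)+S_b(Y_b)>2+\varepsilon$, by (GP) there is an infinite $M'\subset M$ such that $S_b(X_b)>1+\varepsilon/2$ for all $b\in\mathfrak B|M'$, or $S_b(Y_b)>1+\varepsilon/2$ for all $b\in\mathfrak B|M'$. For $t$ and $J$ from (ii), respectively (iii), Lemma 8 gives $S_t(J)\le1+300\eta+\eta'\le1+\varepsilon/4$, a contradiction.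

**Step 2: (b).** Let $\varepsilon',\eta\in(0,1)$ be small. By Bessaga–Pełczyński assume that the basis constant is at most $1+\varepsilon'$. Repeat the proof of Lemma 3 with $N_q$ having $(E_{\delta_q}^{2+\varepsilon'})$ for $\delta_q=\eta/(3q)$, which is possible by Step 1, and with $q$ minimal such that $\sum_{i\le q,\,i\notin A}|a_i||f(y_i)|>\eta$. If there is no such $q$, then $\|P_Ax\|\le1+\eta$. Otherwise $q\notin A$, $q\theta>\eta$, $|f(P_AS_{q-1}x)|\le1+\varepsilon'+\eta$ and $\|x-S_qx\|\le2+\varepsilon'$. The vector $(x-S_qx)/(2+\varepsilon')$ has norm at most $1$ and, on $A\cap(q,\infty)$, coefficients of modulus at least $\theta/3>\delta_q$. So $\|P_A(x-S_qx)\|\le(2+\varepsilon')^2$, and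
$$\|P_Ax\|\le1+\varepsilon'+\eta+(2+\varepsilon')^2\le5+\varepsilon$$
if $\varepsilon',\eta$ are small.

**Step 3: (c).** Let $\varepsilon',\eta\in(0,1)$ be small and the basis constant at most $1+\varepsilon'$. Choose infinite $N_0\supset N_1\supset\cdots$ such that $N_q$ has $(E_{\delta_q}^{2+\varepsilon'})$ with $\delta_q=\delta\eta/(3(q+1))$, and $n_1<n_2<\cdots$ with $\{n_i:i>q\}\subset N_q$ for $q\ge0$; put $y_i=x_{n_i}$. Let $x=\sum a_iy_i$ and $E$ be as in (c). If $x=0$, there is nothing to prove. Let $R=\|x\|>0$ and $q=\lfloor\eta R\rfloor$. The part of $\sum_Ea_iy_i$ with $i\le q$ has norm at most $q\le\eta R$, as $|a_i|\le1$ and $\|y_i\|\le1$. The vector $z=(x-S_qx)/((2+\varepsilon')R)$ has norm at most $1$. On $E\cap(q,\infty)$ its coefficients have modulus at least $\delta/(3R)\ge\delta_q$, because $R<(q+1)/\eta$. So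
$$\Big\|\sum_Ea_iy_i\Big\|\le\eta R+(2+\varepsilon')^2R\le(4+\varepsilon)R$$
if $\eta,\varepsilon'$ are small. $\square$

**Corollary 15.** *Every infinite-dimensional Banach space $X$ contains a quasi-greedy basic sequence.*

*Proof.* If $X$ contains an isomorphic copy of $\ell_1$, take a sequence equivalent to the $\ell_1$-basis; it is unconditional, hence quasi-greedy. Otherwise Riesz's lemma gives $(u_n)$ in the unit sphere with $\|u_n-u_m\|\ge\frac12$ for $n\ne m$. By Rosenthal's $\ell_1$ theorem it has a weakly Cauchy subsequence $(u_{n_k})$. Then $(u_{n_{2k}}-u_{n_{2k+1}})_k$ is weakly null, with norms between $\frac12$ and $2$, and Theorem 1 applies. $\square$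

**Remark.** In Theorem 14(a) the subsequence must be allowed to depend on $\delta$. Suppose one subsequence satisfied (a), with some fixed constant, for all $\delta>0$. Given $x=\sum a_iy_i\ne0$ finitely supported and a non-empty $E$ contained in the support, use $\delta=\min_E|a_i|/\|x\|$: all coordinate projections would be uniformly bounded, so $(y_i)$ would be unconditional. But Maurey and Rosenthal (Studia Math. 61 (1977)) constructed a normalized weakly null sequence with no unconditional subsequence. No optimality of the constants $2$, $4$, $5$ is claimed.
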